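\title{Quantum sorting under partial information requires $\Omega(\log e(P))$ comparisons}

\begin{abstract}
Let $P$ be a partial order on $n$ elements with $e(P)$ linear extensions. We show that every quantum algorithm that sorts $n$ numbers known to be consistent with $P$, using comparisons and with error less than $\epsilon<1/2$, makes at least $\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4\pi}\ln e(P)$ queries. Hence the quantum query complexity is $\Theta(\log e(P))$. The proof lets each number vary independently in an interval obtained from the chain polytope of $P$, weights a pair of inputs that differ in one number by the reciprocal of their distance, and bounds the effect of one query by Hilbert's inequality. We also treat every error bound $\epsilon<1$.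
\end{abstract}

\section{The problem and the results}

Let $P$ be a partial order $<_P$ on $[n]=\{1,\dots,n\}$. An \emph{input} is a vector $u\in\mathbb R^n$ with distinct coordinates that is consistent with $P$, meaning that $i<_Pj$ implies $u_i<u_j$. The order $P$ is known in advance and $u$ is not; the task is to sort the numbers $u_1,\dots,u_n$ by queries of the form ``is $u_i<u_j$?''. The possible answers are the \emph{linear extensions} of $P$, that is, the linear orderings of $[n]$ in which $i$ precedes $j$ whenever $i<_Pj$. We write $e(P)$ for their number. Thus $e(P)=1$ if $P$ is a chain, and $e(P)=n!$ if $P$ is the empty order.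

A classical algorithm that never errs is a binary tree with at least $e(P)$ leaves, so it makes at least $\log_2e(P)$ comparisons on some input. A quantum algorithm queries many pairs in superposition, and there are no leaves to count. Let $Q_\epsilon(P)$ be the least number of queries of a quantum algorithm that sorts every input with error probability less than $\epsilon$ (the model is recalled in Section~\ref{sec:model}). For fixed $0<\epsilon<1/10$ two lower bounds are known. H{\o}yer, Neerbek and Shi proved that $Q_\epsilon(P_0)\ge\Omega(n\log n)$ for the empty order $P_0$, and for every $P$ one has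
\begin{equation}\label{eq:known}
Q_\epsilon(P)\ge c\log_2e(P)-c'n
\end{equation}
with constants $c,c'>0$. The bound \eqref{eq:known} is empty when $\log_2e(P)\le(c'/c)\,n$. This happens, for large $n$, when one free element has to be inserted into a chain of $n-1$ elements, where $e(P)=n$. Nor does the term $c'n$ look intrinsic: placing a long chain above all of $P$ increases $n$, but it changes neither $e(P)$ nor the task, since every comparison with a new element has a known answer. One would therefore guess that the term can be dropped, and this is the question posed in \cite{GE}: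

\begin{quote}
Is there a constant $c''>0$, depending only on $\epsilon$, such that $Q_\epsilon(P)\ge c''\log_2e(P)$ for every $n$ and every partial order $P$ on $n$ elements?
\end{quote}

The answer is yes. Throughout the paper
\[
\kappa_\epsilon=1-2\sqrt{\epsilon(1-\epsilon)},
\]
which is positive for $0<\epsilon<1/2$.

\begin{theorem}\label{thm:main}
For every $n$, every partial order $P$ on $[n]$ and every $0<\epsilon<1/2$,
\[
Q_\epsilon(P)\ge\frac{\kappa_\epsilon}{4\pi}\,\ln e(P).
\]
Thus one may take $c''=\kappa_\epsilon\ln2/(4\pi)$, and $c''\ge0.022$ whenever $\epsilon<1/10$.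
\end{theorem}

Theorem~\ref{thm:main} follows from a finer bound, a sum of one term per element of $P$. Let
\[
\mathcal C(P)=\Big\{z\in\mathbb R^n_{\ge0}:\ \sum_{i\in C}z_i\le1\text{ for every chain }C\text{ of }P\Big\}
\]
be the \emph{chain polytope} of $P$, let $\gamma$ be Euler's constant, and let
\begin{equation}\label{eq:g}
g(m)=\frac2m\int_0^m(m-t)\,\frac{1-e^{-t}}{t}\,dt\quad(m>0),\qquad g(0)=0 .
\end{equation}

\begin{theorem}\label{thm:fine}
Let $z^*$ maximize $\prod_iz_i$ over $\mathcal C(P)$ and let $\ell_i=nz_i^*$. Then $\ell_i\ge1$ for all $i$, $\prod_i\ell_i\ge e(P)$, and for $0<\epsilon<1/2$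
\begin{equation}\label{eq:fine}
Q_\epsilon(P)\ge\frac{\kappa_\epsilon}{4\pi}\sum_{i=1}^ng(\ell_i-1).
\end{equation}
Consequently $Q_\epsilon(P)\ge\frac{\kappa_\epsilon}{4\pi}\sum_i\ln\ell_i$, and also $Q_\epsilon(P)\ge\frac{\kappa_\epsilon}{2\pi}\big(\ln e(P)-(1-\gamma)n\big)$.
\end{theorem}

The lower bound has the right order of magnitude.

\begin{theorem}\label{thm:upper}
For $0<\epsilon<1/2$ we have $Q_\epsilon(P)\le\log_{11/8}e(P)$. Hence $Q_\epsilon(P)=\Theta(\log e(P))$ for each fixed $\epsilon<1/2$.
\end{theorem}

For $\epsilon>1/2$ the inequality of Theorem~\ref{thm:main} fails: if $P$ consists of two incomparable elements, a fair guess has error $1/2<\epsilon$, so $Q_\epsilon(P)=0$, while $\kappa_\epsilon\ln2>0$. Guessing is the only obstruction.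

\begin{theorem}\label{thm:all}
Fix $0<\epsilon<1$. If $e(P)<1/(1-\epsilon)$, then $Q_\epsilon(P)=0$. If $e(P)\ge1/(1-\epsilon)$, then $Q_\epsilon(P)\ge c_\epsilon\log_2e(P)$, where $c_\epsilon>0$ depends only on $\epsilon$.
\end{theorem}

We do not claim that the constants are optimal.

\section{Quantum comparison algorithms and overlaps}\label{sec:model}

A \emph{$T$-query algorithm} acts on a Hilbert space with orthonormal basis $|i,j,b,w\rangle$, where $(i,j)\in[n]^2$ is the query pair, $b\in\{0,1\}$ is the answer bit, and $w$ ranges over a workspace. The input enters only through the \emph{query operator}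
\[
O_u|i,j,b,w\rangle=|i,j,b\oplus[u_i<u_j],w\rangle\qquad(i\ne j),
\]
where $[u_i<u_j]$ is $1$ if $u_i<u_j$ and $0$ otherwise, and $\oplus$ is addition modulo $2$. For $i=j$ the operator $O_u$ acts as the identity (a \emph{null query}). The algorithm consists of a unit vector $\psi$, unitaries $U_0,\dots,U_T$, and orthogonal projections $\Pi_\sigma$ with sum $I$, indexed by the linear orderings $\sigma$ of $[n]$; none of these depends on $u$. The states on input $u$ are
\[
\psi^0_u=U_0\psi,\qquad\psi^{t+1}_u=U_{t+1}O_u\psi^t_u\quad(0\le t<T),
\]
and the output is $\sigma$ with probability $\|\Pi_\sigma\psi_u^T\|^2$. The \emph{error} is the maximum over inputs $u$ of the probability that the output is not the order of $u$, and $Q_\epsilon(P)$ is the least $T$ for which some $T$-query algorithm has error less than $\epsilon$. The operator $O_u$, and hence each $\psi_u^t$, depends only on the order of the coordinates of $u$.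

In place of counting leaves we follow the \emph{overlaps} $\langle\psi^t_u|\psi^t_{u'}\rangle$ of pairs of inputs. They all equal $1$ at $t=0$. The next two lemmas say that they must be small at $t=T$ for inputs of different order, and that one query changes them in a controlled way.

\begin{lemma}\label{lem:end}
If the error is at most $\epsilon<1/2$ and the inputs $u,u'$ have different orders, then $|\langle\psi^T_u|\psi^T_{u'}\rangle|\le2\sqrt{\epsilon(1-\epsilon)}=1-\kappa_\epsilon$.
\end{lemma}

\begin{proof}
Let $\Pi=\Pi_\sigma$, where $\sigma$ is the order of $u$. The output $\sigma$ is right for $u$ and wrong for $u'$, so $\|(I-\Pi)\psi^T_u\|^2\le\epsilon$ and $\|\Pi\psi^T_{u'}\|^2\le\epsilon$. Write these two norms as $\sin\alpha$ and $\sin\beta$ with $\alpha,\beta\in[0,\theta]$, where $\theta=\arcsin\sqrt\epsilon$. Then $\|\Pi\psi^T_u\|=\cos\alpha$ and $\|(I-\Pi)\psi^T_{u'}\|=\cos\beta$. Splitting the inner product along $\Pi$ and $I-\Pi$ and applying the Cauchy--Schwarz inequality to each part gives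
\[
|\langle\psi^T_u|\psi^T_{u'}\rangle|\le\cos\alpha\sin\beta+\sin\alpha\cos\beta=\sin(\alpha+\beta).
\]
Since $\epsilon<1/2$ we have $2\theta<\pi/2$, so the sine is increasing on $[0,2\theta]$ and $\sin(\alpha+\beta)\le\sin2\theta=2\sqrt{\epsilon(1-\epsilon)}$.
\end{proof}

This is the only place where $\epsilon<1/2$ is used. For an unordered pair $q=\{i,j\}$ with $i\ne j$, let $R_q$ be the orthogonal projection onto the states whose query pair is $(i,j)$ or $(j,i)$ and whose answer bit is in the state $|-\rangle=(|0\rangle-|1\rangle)/\sqrt2$. Put
\[
\nu_q^t(u)=\|R_q\psi^t_u\| .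
\]
The number $\nu^t_q(u)^2$ measures how much of the next query the algorithm spends on the comparison $q$. The ranges of the $R_q$ are mutually orthogonal, so
\begin{equation}\label{eq:budget}
\sum_q\nu_q^t(u)^2\le1 .
\end{equation}

\begin{lemma}\label{lem:query}
Let $D(u,u')$ be the set of pairs $q$ that are ordered differently in the inputs $u$ and $u'$. Then
\[
\big|\langle\psi^{t+1}_u|\psi^{t+1}_{u'}\rangle-\langle\psi^t_u|\psi^t_{u'}\rangle\big|\le2\sum_{q\in D(u,u')}\nu^t_q(u)\,\nu^t_q(u').
\]
\end{lemma}

\begin{proof}
Since $U_{t+1}$ is unitary, the difference equals $\langle\psi^t_u|(O_u^\dagger O_{u'}-I)\psi^t_{u'}\rangle$. The operator $O_u^\dagger O_{u'}$ keeps the query pair $(i,j)$ and adds $[u_i<u_j]\oplus[u'_i<u'_j]$ to the answer bit. As coordinates are distinct, it applies the bit flip $X$ if $\{i,j\}\in D(u,u')$ and acts as the identity otherwise. Now $X$ fixes $|0\rangle+|1\rangle$ and negates $|-\rangle$, so $X-I=-2|-\rangle\langle-|$ and $O_u^\dagger O_{u'}-I=-2\sum_{q\in D(u,u')}R_q$. The difference is therefore $-2\sum_{q\in D(u,u')}\langle R_q\psi^t_u|R_q\psi^t_{u'}\rangle$, and the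 Cauchy--Schwarz inequality finishes the proof.
\end{proof}

A lower bound now comes from a weighted sum of overlaps that starts large, ends small by Lemma~\ref{lem:end}, and moves slowly by Lemma~\ref{lem:query}. Everything depends on the weights. Ours are dictated by Hilbert's inequality \cite[Theorem~316]{HLP}: for measurable $f,h\ge0$ on $(0,\infty)$,
\begin{equation}\label{eq:hilbert}
\int_0^\infty\!\!\int_0^\infty\frac{f(s)h(r)}{s+r}\,ds\,dr\le\pi\,\|f\|_2\,\|h\|_2 .
\end{equation}
(Write the integrand as the product of $f(s)(s/r)^{1/4}(s+r)^{-1/2}$ and $h(r)(r/s)^{1/4}(s+r)^{-1/2}$, apply the Cauchy--Schwarz inequality, and use $\int_0^\infty(s/r)^{1/2}\frac{dr}{s+r}=\int_0^\infty\frac{2\,dv}{1+v^2}=\pi$, where $r=sv^2$.) We use it in the following form.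

\begin{lemma}\label{lem:cut}
Let $J$ be an interval, $c\in\mathbb R$, and $F\ge0$ measurable on $J$. Let $S_c$ be the set of $(x,y)\in J^2$ such that $c$ lies strictly between $x$ and $y$. Then
\[
\iint_{S_c}\frac{F(x)F(y)}{|x-y|}\,dx\,dy\le\pi\int_JF(x)^2\,dx .
\]
\end{lemma}

\begin{proof}
Extend $F$ by zero outside $J$ and put $f(s)=F(c-s)$, $h(r)=F(c+r)$ for $s,r>0$. On the part $x<c<y$ of $S_c$ substitute $x=c-s$, $y=c+r$, so that $|x-y|=s+r$; by \eqref{eq:hilbert} this part contributes at most $\pi\|f\|_2\|h\|_2$. The part $y<c<x$ is its mirror image. The total is at most $2\pi\|f\|_2\|h\|_2\le\pi(\|f\|_2^2+\|h\|_2^2)=\pi\int_JF^2$.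
\end{proof}

The constant depends neither on $c$ nor on the length of $J$, although the kernel $1/|x-y|$ has logarithmically large mass. That contrast is the source of the logarithm in all our bounds.

\section{Inserting one element into a chain}\label{sec:example}

Let $P$ be the chain $1<_P2<_P\dots<_Pn-1$ together with a free element $n$, so that $e(P)=n$. Consider the inputs $u(x)=(1,2,\dots,n-1,x)$ with $x\in(0,n)$ not an integer, and fix a $T$-query algorithm with error at most $\epsilon<1/2$. Let $B(x,y)=1$ if an integer lies strictly between $x$ and $y$, and $B(x,y)=0$ otherwise; so $B(x,y)=1$ exactly when $u(x)$ and $u(y)$ have different orders. Put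
\[
W^t=\frac1n\int_0^n\!\!\int_0^n\frac{B(x,y)}{|x-y|}\,\big\langle\psi^t_{u(x)}\big|\psi^t_{u(y)}\big\rangle\,dx\,dy .
\]
The integral converges absolutely: Lemma~\ref{lem:cut} with $F=1$, summed over the cut points $c=1,\dots,n-1$, bounds the total weight by $\pi(n-1)$.

At the start all overlaps are $1$, and $B(x,y)=1$ whenever $|x-y|>1$. For any $\varphi\ge0$ and any interval $J$ of length $\ell$,
\begin{equation}\label{eq:square}
\iint_{J^2}\varphi(|x-y|)\,dx\,dy=2\int_0^\ell(\ell-s)\varphi(s)\,ds ,
\end{equation}
and so
\[
W^0\ge\frac2n\int_1^n\frac{n-s}{s}\,ds=2\ln n-2+\frac2n .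
\]
At the end $|W^T|\le(1-\kappa_\epsilon)W^0$ by Lemma~\ref{lem:end}. In between, $u(x)$ and $u(y)$ differ exactly on the pairs $\{c,n\}$ with $c$ strictly between $x$ and $y$. Lemmas~\ref{lem:query} and~\ref{lem:cut} and the bound \eqref{eq:budget} give, with $F_c(x)=\nu^t_{\{c,n\}}(u(x))$,
\[
|W^{t+1}-W^t|\le\frac2n\sum_{c=1}^{n-1}\iint_{S_c}\frac{F_c(x)F_c(y)}{|x-y|}\,dx\,dy\le\frac{2\pi}n\int_0^n\sum_{c=1}^{n-1}F_c(x)^2\,dx\le2\pi .
\]
Hence $2\pi T\ge\kappa_\epsilon W^0$, and $T\ge\kappa_\epsilon(\ln n-1)/\pi$.

For general $P$ we let every element play the role of the free element and add up the resulting sums. The starting values add, while a comparison involves only two elements, so the cost of a query only doubles. Two difficulties remain. First, each element $i$ needs a range $J_i$ in which it can move regardless of the positions of the others, the ranges must be long enough that $\sum_i\ln|J_i|\ge\ln e(P)$, and the other elements must be spread through $J_i$ as evenly as the integers were in $(0,n)$. Second, the estimate above lost the additive constant $2$ by discarding the pairs with $|x-y|\le1$.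 One such loss per element gives a bound of the form \eqref{eq:known}. To avoid it we need the exact rate at which short moves change the order. The next section meets both needs.

\section{The largest box of inputs}\label{sec:box}

Normalize all numbers to lie in $[0,n]$, so that an evenly spread input has one number per unit length. Elements can move independently in open intervals $J_i\subset[0,n]$ if $J_i$ lies to the left of $J_j$ whenever $i<_Pj$. Along a chain such intervals are disjoint, so their lengths add up to at most $n$; that is, the vector of lengths divided by $n$ lies in $\mathcal C(P)$. The point $z^*$ of Theorem~\ref{thm:fine} thus corresponds to a box $\prod_iJ_i$ of the largest possible volume. To compare this volume with $e(P)$ we need the volume of the chain polytope.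

\begin{lemma}[Stanley \cite{St}]\label{lem:vol}
$\operatorname{vol}\mathcal C(P)=e(P)/n!$.
\end{lemma}

\begin{proof}
Let $\mathcal O(P)=\{y\in[0,1]^n:i<_Pj\Rightarrow y_i\le y_j\}$. For a linear ordering $\sigma(1),\dots,\sigma(n)$ of $[n]$ let $\Delta_\sigma$ be the simplex $0\le y_{\sigma(1)}\le\dots\le y_{\sigma(n)}\le1$. These $n!$ congruent simplices cover the unit cube and have disjoint interiors, so each has volume $1/n!$. Up to the null set of points with two equal coordinates, $\mathcal O(P)$ is the union of the $\Delta_\sigma$ with $\sigma$ a linear extension. Hence $\operatorname{vol}\mathcal O(P)=e(P)/n!$. Define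
\[
\phi(y)_i=y_i-\max_{j<_Pi}y_j ,
\]
where an empty maximum is $0$. We show that $\phi$ is a volume-preserving bijection from $\mathcal O(P)$ onto $\mathcal C(P)$.

Let $y\in\mathcal O(P)$ and $z=\phi(y)$. Then $z\ge0$. If $i_1<_P\dots<_Pi_k$ is a chain, then $z_{i_1}\le y_{i_1}$ and $z_{i_s}\le y_{i_s}-y_{i_{s-1}}$ for $s\ge2$, so the sum telescopes to $\sum_sz_{i_s}\le y_{i_k}\le1$. Thus $z\in\mathcal C(P)$.

The equation $\phi(y)=z$ reads $y_i=z_i+\max_{j<_Pi}y_j$, which determines $y$ recursively from the minimal elements upward; so $\phi$ is injective. For $z\in\mathcal C(P)$, induction along the recursion shows that $y_i$ is the largest value of $\sum_{j\in C}z_j$ over chains $C$ with top element $i$. Hence $0\le y_i\le1$, and $i<_Pj$ gives $y_j\ge z_j+y_i\ge y_i$. So $y\in\mathcal O(P)$, and $\phi$ is onto.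

Finally let $\sigma$ be a linear extension. On $\Delta_\sigma$ the maximum in $\phi(y)_i$ is attained at the last element in $\sigma$ among those below $i$ in $P$, and this element precedes $i$ in $\sigma$. So $\phi$ is linear on $\Delta_\sigma$, with a matrix that is triangular with unit diagonal when coordinates are listed in the order $\sigma$. It preserves volume on each simplex and, being injective, on $\mathcal O(P)$.
\end{proof}

An \emph{antichain} is a set of pairwise incomparable elements. Maximality of the box forces the even spreading that we asked for.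

\begin{proposition}\label{prop:box}
Let $\ell_i=nz_i^*$ as in Theorem~\ref{thm:fine}. Then $\ell_i\ge1$ and $\prod_i\ell_i\ge e(P)$. Moreover there are open intervals $J_i=(a_i,b_i)\subset[0,n]$ of length $\ell_i$ such that
\begin{enumerate}
\item[(a)] $i<_Pj$ implies $b_i\le a_j$;
\item[(b)] $\rho(t):=\sum_{i:\,t\in J_i}1/\ell_i$ equals $1$ for almost every $t\in[0,n]$.
\end{enumerate}
\end{proposition}

If each $u_i$ is uniform on $J_i$, then $\rho$ is the sum of the densities of the $u_i$. Property (b) says that the expected number of coordinates in any subinterval of $[0,n]$ is its length.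

\begin{proof}
The set $\mathcal C(P)$ is convex, and it is compact because single elements are chains. It contains $(1/n,\dots,1/n)$, so the maximum of $\prod z_i$ is positive and all $z_i^*>0$. For $x\in\mathcal C(P)$ the function $s\mapsto\sum_i\ln((1-s)z_i^*+sx_i)$ on $[0,1)$ is maximal at $s=0$. Its right derivative there is $\sum_i(x_i-z_i^*)/z_i^*\le0$, that is,
\begin{equation}\label{eq:opt}
\sum_i\frac{x_i}{z_i^*}\le n\qquad\text{for all }x\in\mathcal C(P).
\end{equation}
We use \eqref{eq:opt} twice. First, it places $\mathcal C(P)$ inside the simplex with vertices $0$ and $nz^*_i$ times the $i$-th unit vector, whose volume is $\prod_i\ell_i/n!$. By Lemma~\ref{lem:vol}, $e(P)\le\prod_i\ell_i$. Second, an antichain $A$ meets each chain in at most one element, so its indicator vector lies in $\mathcal C(P)$, and \eqref{eq:opt} divided by $n$ gives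
\begin{equation}\label{eq:anti}
\sum_{i\in A}\frac1{\ell_i}\le1\qquad\text{for every antichain }A .
\end{equation}
The case $A=\{i\}$ is $\ell_i\ge1$.

Let $b_i$ be the maximum of $\sum_{j\in C}\ell_j$ over chains $C$ with top element $i$, and let $a_i=b_i-\ell_i$. Then $a_i\ge0$, and $b_i\le n$ because $z^*\in\mathcal C(P)$. If $i<_Pj$, an optimal chain with top $i$ can be extended by $j$, so $b_j\ge b_i+\ell_j$, which is (a). By (a), comparable elements have disjoint intervals, so the indices $i$ with $t\in J_i$ form an antichain, and $\rho(t)\le1$ for all $t$ by \eqref{eq:anti}. Each $J_i$ contributes $1$ to $\int_0^n\rho(t)\,dt$, so this integral is $n$. A function bounded by $1$ with integral $n$ over $[0,n]$ equals $1$ almost everywhere.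
\end{proof}

\begin{example}\label{ex:box}
For a chain, $\ell_i=1$ and the $J_i$ are the unit intervals. For the empty order, $z^*=(1,\dots,1)$ and every $J_i$ is $(0,n)$. For $n=4$ with relations $1<_P2$ and $1<_P3$, take $z_4=1$, $z_2=z_3=1-z_1$ and maximize $z_1(1-z_1)^2$, which gives $z_1=1/3$. So $\ell=(4/3,\,8/3,\,8/3,\,4)$, and $\rho=\frac34+\frac14$ on $(0,\frac43)$ and $\rho=\frac38+\frac38+\frac14$ on $(\frac43,4)$; see Figure~\ref{fig:box}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2cm,y=2.6cm]
\draw (0,0) rectangle (4,0.25);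
\draw (0,0.25) rectangle (1.333,1);
\draw (1.333,0.25) rectangle (4,0.625);
\draw (1.333,0.625) rectangle (4,1);
\node at (2,0.125) {$4$};
\node at (0.667,0.625) {$1$};
\node at (2.667,0.4375) {$2$};
\node at (2.667,0.8125) {$3$};
\draw (1.333,0) -- (1.333,-0.03);
\node[below] at (0,0) {$0$};
\node[below] at (1.333,-0.02) {$4/3$};
\node[below] at (4,0) {$4$};
\node[left] at (0,1) {$1$};
\end{tikzpicture}
\caption{The order on $\{1,2,3,4\}$ with relations $1<_P2$ and $1<_P3$. Element $i$ is drawn as a rectangle of area $1$ over its interval $J_i$, with height $1/\ell_i$, the density of a uniform point of $J_i$. Comparable elements have disjoint intervals, and the heights add up to $1$ over each point of $[0,4]$ other than the endpoints of the intervals.}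
\label{fig:box}
\end{figure}

\section{The weighted sum of overlaps}\label{sec:adv}

We prove \eqref{eq:fine} for every algorithm with $T$ queries and error \emph{at most} $\epsilon<1/2$; this slightly more general form is used again in Section~\ref{sec:all}.

\begin{proposition}\label{prop:adv}
If a $T$-query algorithm has error at most $\epsilon<1/2$, then $4\pi T\ge\kappa_\epsilon\sum_ig(\ell_i-1)$.
\end{proposition}

Let $\Omega=\prod_iJ_i$ and $L=\prod_i\ell_i=\operatorname{vol}\Omega$, and let $\mathbb E$ and $\Pr$ refer to a uniform point $u\in\Omega$; its coordinates are independent, and $u_i$ is uniform on $J_i$. By Proposition~\ref{prop:box}(a), $i<_Pj$ implies $u_i<b_i\le a_j<u_j$, so every $u\in\Omega$ with distinct coordinates is an input. Points with two equal coordinates form a null set, which we ignore. Let $u_{-i}$ denote the coordinates other than the $i$-th, and let $(x,u_{-i})$ be the point with these coordinates and with $i$-th coordinate $x$. For $x,y\in J_i$ let $N_i(u_{-i};x,y)$ be the number of $j\ne i$ such that $u_j$ lies strictly between $x$ and $y$, and let $B_i=1$ if $N_i\ge1$ and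 $B_i=0$ otherwise. Define
\[
W^t=\sum_{i=1}^n\frac1L\int du_{-i}\iint_{J_i^2}\frac{B_i(u_{-i};x,y)}{|x-y|}\,\big\langle\psi^t_{(x,u_{-i})}\big|\psi^t_{(y,u_{-i})}\big\rangle\,dx\,dy ,
\]
where $u_{-i}$ ranges over $\prod_{j\ne i}J_j$. The states are piecewise constant in $u$, so measurability is not an issue. The factor $B_i$ cannot be dropped: if $B_i=0$, the two inputs have the same order and their overlap stays $1$ forever, and the kernel $1/|x-y|$ alone is not integrable on $J_i^2$.

\subsection*{The rate at which a move changes the order}
Let $x<y$ be in $J_i$ and put $p_j=|J_j\cap(x,y)|/\ell_j=\Pr[x<u_j<y]$. Then $\sum_jp_j=\int_x^y\rho(t)\,dt=y-x$ by Proposition~\ref{prop:box}(b), and $p_i=(y-x)/\ell_i$ because $(x,y)\subset J_i$. Hence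
\begin{equation}\label{eq:rate}
\mathbb EN_i=\sum_{j\ne i}p_j=\Big(1-\frac1{\ell_i}\Big)(y-x).
\end{equation}
In particular $\mathbb EB_i\le\mathbb EN_i\le|x-y|$. Since $\frac1L\int du_{-i}$ is $\frac1{\ell_i}$ times the expectation over $u_{-i}$, and overlaps have modulus at most $1$, the $i$-th term of $W^t$ converges absolutely and is bounded by $\ell_i^2/\ell_i=\ell_i$.

The exact value $\rho=1$ matters here. A bound $\rho\ge\theta$ with $\theta<1$ would give only $\mathbb EN_i\ge(\theta-1/\ell_i)(y-x)$, which is empty for $\ell_i\le1/\theta$, and discarding those elements could cost $n\ln(1/\theta)$ in $\sum_i\ln\ell_i$. By \eqref{eq:rate}, every element with $\ell_i>1$ contributes.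

\subsection*{The start}
At $t=0$ all overlaps are $1$. The coordinates are independent (this is the only use of independence), so $1-p\le e^{-p}$ gives
\[
\mathbb EB_i=1-\prod_{j\ne i}(1-p_j)\ge1-e^{-\mathbb EN_i}=1-e^{-\lambda|x-y|},\qquad\lambda=\frac{m}{\ell_i},\quad m=\ell_i-1 .
\]
By \eqref{eq:square} the $i$-th term of $W^0$ is at least
\[
\frac1{\ell_i}\iint_{J_i^2}\frac{1-e^{-\lambda|x-y|}}{|x-y|}\,dx\,dy=\frac2{\ell_i}\int_0^{\ell_i}(\ell_i-s)\,\frac{1-e^{-\lambda s}}s\,ds .
\]
If $m=0$ this is $0=g(0)$. If $m>0$, substitute $t=\lambda s$. Then $ds/s=dt/t$, the upper limit becomes $\lambda\ell_i=m$, and $(\ell_i-s)/\ell_i=(m-t)/m$, so the expression equals $g(m)$ by \eqref{eq:g}. Therefore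
\begin{equation}\label{eq:start}
W^0\ge\sum_ig(\ell_i-1).
\end{equation}

\subsection*{The end}
If $B_i(u_{-i};x,y)=1$, some $u_j$ separates $x$ from $y$, so $(x,u_{-i})$ and $(y,u_{-i})$ order the pair $\{i,j\}$ differently. Lemma~\ref{lem:end} applies wherever the weight is nonzero. The weights are nonnegative with total mass $W^0$, so
\begin{equation}\label{eq:end}
|W^T|\le(1-\kappa_\epsilon)W^0 .
\end{equation}

\subsection*{One query}
We claim that $|W^{t+1}-W^t|\le4\pi$. The inputs $(x,u_{-i})$ and $(y,u_{-i})$ agree on all pairs not containing $i$, and they differ on $\{i,j\}$ exactly when $u_j$ lies strictly between $x$ and $y$. Fix $t$, and for $j\ne i$ and given $u_{-i}$ write $F_{ij}(x)=\nu^t_{\{i,j\}}\big((x,u_{-i})\big)$ for $x\in J_i$. By Lemma~\ref{lem:query} and $B_i\le1$,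
\[
|W^{t+1}-W^t|\le2\sum_i\sum_{j\ne i}\frac1L\int du_{-i}\iint_{S_{u_j}}\frac{F_{ij}(x)F_{ij}(y)}{|x-y|}\,dx\,dy ,
\]
where $S_{u_j}\subset J_i^2$ is the set of Lemma~\ref{lem:cut} for the cut point $c=u_j$. This point is fixed once $u_{-i}$ is, so the inner integral is at most $\pi\int_{J_i}F_{ij}(x)^2\,dx$. Because $\Omega$ is a box, the integrations over $u_{-i}$ and $x$ recombine into one integral over $\Omega$ that no longer singles out $i$:
\[
\frac1L\int du_{-i}\int_{J_i}F_{ij}(x)^2\,dx=\mathbb E\big[\nu^t_{\{i,j\}}(u)^2\big].
\]
Each unordered pair $q$ arises from two ordered pairs $(i,j)$, so by \eqref{eq:budget}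
\[
|W^{t+1}-W^t|\le2\pi\cdot2\,\mathbb E\Big[\sum_q\nu^t_q(u)^2\Big]\le4\pi .
\]

\begin{proof}[Proof of Proposition~\ref{prop:adv}]
Summing over the $T$ queries and using \eqref{eq:end} and \eqref{eq:start},
\[
4\pi T\ge|W^0-W^T|\ge W^0-|W^T|\ge\kappa_\epsilon W^0\ge\kappa_\epsilon\sum_ig(\ell_i-1).\qedhere
\]
\end{proof}

\section{The function $g$ and the proofs of Theorems~\ref{thm:main} and~\ref{thm:fine}}

An element with range $\ell$ contributes $g(\ell-1)$, and we must compare this with $\ln\ell$. For large $\ell$ one expects $2\ln\ell$ minus a constant, as in Section~\ref{sec:example}. What removes the linear loss is a bound without additive constant, valid down to $\ell=1$, at the price of the factor $2$.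

\begin{lemma}\label{lem:g}
For all $m\ge0$,
\[
g(m)\ge\ln(1+m)\qquad\text{and}\qquad g(m)\ge2\ln(1+m)-2(1-\gamma).
\]
\end{lemma}

\begin{proof}
Since $0\le1-e^{-t}\le t$, we have $0\le g(m)\le\frac2m\int_0^m(m-t)\,dt=m$, so $g$ is continuous at $0$. Let $G(m)=\int_0^m\frac{1-e^{-t}}t\,dt$. As $\int_0^m(1-e^{-t})\,dt=m-1+e^{-m}$, for $m>0$
\[
g(m)=2G(m)-2+\frac{2(1-e^{-m})}m ,
\]
\[
g'(m)=\frac{2(1-e^{-m})}m+\frac{2e^{-m}}m-\frac{2(1-e^{-m})}{m^2}=\frac{2(m-1+e^{-m})}{m^2}.
\]

\emph{First bound.} Both sides vanish at $m=0$, so it suffices to show $g'(m)\ge1/(1+m)$. Using $(m-1)(m+1)=m^2-1$, this is equivalent to $h(m):=m^2-2+2(1+m)e^{-m}\ge0$. We have $h(0)=0$ and $h'(m)=2m-2me^{-m}\ge0$.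

\emph{Second bound.} The same expansion gives
\[
g'(m)-\frac2{1+m}=\frac{2\big((1+m)e^{-m}-1\big)}{m^2(1+m)}\le0
\]
because $1+m\le e^m$. So $g(m)-2\ln(1+m)$ is nonincreasing and is bounded below by its limit at infinity. Integration by parts gives $G(m)=(1-e^{-m})\ln m-\int_0^me^{-t}\ln t\,dt$, and $\int_0^\infty e^{-t}\ln t\,dt=-\gamma$, so $G(m)=\ln m+\gamma+o(1)$. The limit is therefore $2\gamma-2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fine}]
The statements on $\ell_i$ are in Proposition~\ref{prop:box}, and \eqref{eq:fine} is Proposition~\ref{prop:adv} applied to an optimal algorithm. Lemma~\ref{lem:g} with $m=\ell_i-1$ gives $\sum_ig(\ell_i-1)\ge\sum_i\ln\ell_i$ and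
\begin{equation}\label{eq:second}
\sum_ig(\ell_i-1)\ge2\sum_i\ln\ell_i-2(1-\gamma)n\ge2\ln e(P)-2(1-\gamma)n .
\end{equation}
The two consequences follow.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:fine}, $Q_\epsilon(P)\ge\frac{\kappa_\epsilon}{4\pi}\sum_i\ln\ell_i\ge\frac{\kappa_\epsilon}{4\pi}\ln e(P)$, and $\ln e(P)=\ln2\cdot\log_2e(P)$. For $\epsilon<1/10$ we have $\epsilon(1-\epsilon)<0.09$, so $\kappa_\epsilon>0.4$ and $c''>0.4\ln2/(4\pi)>0.022$.
\end{proof}

\begin{remark}
For the empty order $\ell_i=n$ for all $i$, and the first inequality in \eqref{eq:second} gives $Q_\epsilon(P_0)\ge\frac{\kappa_\epsilon}{2\pi}\,n\,(\ln n-(1-\gamma))$, a bound of the form obtained by H{\o}yer, Neerbek and Shi.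
\end{remark}

\section{The upper bound}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Kahn and Saks \cite{KS} proved that every finite partial order that is not a chain has elements $i,j$ such that the fraction of linear extensions with $i$ before $j$ lies strictly between $3/11$ and $8/11$. Such $i,j$ are incomparable. Compare $u_i$ with $u_j$, add the answer to the order, and take the transitive closure. The input is consistent with the new order, whose linear extensions are those of the old order that agree with the answer. Whichever the answer is, these form a fraction less than $8/11$. Repeat until the order is a chain, which is then the order of $u$. If this takes $k$ steps, then $1\le(8/11)^ke(P)$, so $k\le\log_{11/8}e(P)$.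

A classical procedure with at most $T$ comparisons and no error is simulated by a $T$-query quantum algorithm. Let the workspace consist of $T$ bits, initially $0$, and keep the state a basis vector throughout. After the $t$-th query, a permutation of the basis swaps the answer bit with the $t$-th workspace bit and replaces the query pair by the next one. Both the old pair and the new one are functions of the stored answers, so this step is reversible; if the procedure has stopped, the new pair is a null query. The final measurement reads the stored answers. The error is $0<\epsilon$. The last assertion follows with Theorem~\ref{thm:main}.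
\end{proof}

The argument shows that $Q_\epsilon(P)$ is finite for every $\epsilon>0$.

\section{Error probability close to one}\label{sec:all}

Let $0<\epsilon<1$ and $\delta=1-\epsilon$. If $\delta\le1/2$, Lemma~\ref{lem:end} is not available, and a majority vote over repeated runs does not reduce the error, since a wrong output may be more likely than the right one. Instead we repeat the algorithm and test each output. The test must use $o(\log e(P))$ queries, or its cost would swallow the lower bound. Checking all $n-1$ adjacent pairs of a candidate is too expensive even with a quadratic speedup, as $e(P)$ may be as small as $n$. So we first show that few pairs need checking.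

\begin{lemma}\label{lem:pairs}
Let $\sigma(1),\dots,\sigma(n)$ be a linear extension of $P$, and let $p_1<\dots<p_k$ be the positions $p$ at which $\sigma(p)$ and $\sigma(p+1)$ are incomparable in $P$. Then $k\le2\log_2e(P)$, and an input $u$ has order $\sigma$ if and only if $u_{\sigma(p_s)}<u_{\sigma(p_s+1)}$ for $s=1,\dots,k$.
\end{lemma}

\begin{proof}
The positions $p_1,p_3,p_5,\dots$ differ by at least $2$, so the corresponding pairs, at least $k/2$ in number, are disjoint. Swapping any subset of these pairs in $\sigma$ reverses the relative order of the chosen pairs only. As they are incomparable, the result is a linear extension, and different subsets give different results. Hence $e(P)\ge2^{k/2}$.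

By transitivity, $u$ has order $\sigma$ if and only if $u_{\sigma(p)}<u_{\sigma(p+1)}$ for all $p<n$. If $\sigma(p)$ and $\sigma(p+1)$ are comparable, then $\sigma(p)<_P\sigma(p+1)$ because $\sigma$ extends $P$, and the inequality holds for every input.
\end{proof}

We recall Grover search \cite{Gr,BBHT}. There is an absolute constant $C$ such that, for $k\ge1$ bits $\beta_1,\dots,\beta_k$ accessed through the operator $|s,b\rangle\mapsto|s,b\oplus\beta_s\rangle$, a quantum algorithm with at most $C\sqrt k$ accesses reports an index $s$ with $\beta_s=1$ with probability at least $1/2$ if there is one, and reports nothing otherwise.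

\begin{lemma}\label{lem:verify}
Let $\sigma$ be a linear extension of $P$, let $0<\eta\le1$ and $E=\log_2e(P)$. Whether the input has order $\sigma$ can be decided with error at most $\eta$ using at most $C\sqrt{2E}\,\log_2(2/\eta)$ queries.
\end{lemma}

\begin{proof}
In the notation of Lemma~\ref{lem:pairs}, let $\beta_s=[u_{\sigma(p_s+1)}<u_{\sigma(p_s)}]$; the input has order $\sigma$ if and only if all $\beta_s$ vanish. If $k=0$, accept with no query. Otherwise one access to the bits costs one query: controlled on $s$, write the pair $(\sigma(p_s+1),\sigma(p_s))$ into the query register, apply $O_u$, and erase the pair. Run the search $\lceil\log_2(1/\eta)\rceil\le\log_2(2/\eta)$ times and reject if some run reports an index. A correct $\sigma$ is never rejected, and a wrong one is accepted with probability at most $2^{-\lceil\log_2(1/\eta)\rceil}\le\eta$. The cost is at most $C\sqrt k\log_2(2/\eta)$, and $k\le2E$.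
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
\emph{No queries.} Without queries the output distribution $(p_\sigma)$ does not depend on the input, and it can be any distribution. Every linear extension is the order of some input, so error less than $\epsilon$ means $p_\sigma>\delta$ for all $e(P)$ linear extensions $\sigma$. Summing shows that $e(P)\delta<1$ is necessary, and the uniform distribution on linear extensions shows that it is sufficient. So $Q_\epsilon(P)=0$ if $e(P)<1/\delta$, and $Q_\epsilon(P)\ge1$ if $e(P)\ge1/\delta$.

\emph{Amplification.} Let $\mathcal A$ be an algorithm with $T=Q_\epsilon(P)$ queries and success probability at least $\delta$ on every input. Put $r=\lceil\ln(40)/\delta\rceil$ and $\eta=1/(40r)$. Run $\mathcal A$ independently $r$ times. Reject each output that is not a linear extension of $P$, test each other output by Lemma~\ref{lem:verify}, and return the first accepted output (or an arbitrary ordering if none is accepted). All $r$ outputs are wrong with probability at most $(1-\delta)^r\le e^{-\delta r}\le1/40$, and some test errs with probability at most $r\eta=1/40$.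 If neither event occurs, some output is accepted and every accepted output is right. So the error is at most $1/20$.

This procedure fits the model of Section~\ref{sec:model}. Each run uses its own registers, kept in the workspace and swapped with the query and answer registers when needed. An intermediate measurement $(\Pi_\sigma)$ is replaced by the unitary $\sum_\sigma\Pi_\sigma\otimes V_\sigma$, where the permutation $V_\sigma$ writes $\sigma$ into a fresh register, and later steps are controlled on that register; this leaves the output distribution unchanged. Tests that need fewer queries are padded with null queries.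

\emph{Conclusion.} Let $E=\log_2e(P)$ and $c_0=\kappa_{1/20}\ln2/(4\pi)>0$. Proposition~\ref{prop:adv} with error bound $1/20$, Lemma~\ref{lem:g} and Proposition~\ref{prop:box} show that the amplified algorithm makes at least $c_0E$ queries. Since $2/\eta=80r$,
\[
rT+rC\sqrt{2E}\,\log_2(80r)\ge c_0E .
\]
Let $K=8\big(rC\log_2(80r)/c_0\big)^2$, which depends only on $\epsilon$. If $E\ge K$, the second term on the left is at most $c_0E/2$, so $T\ge c_0E/(2r)$. If $E<K$ and $e(P)\ge1/\delta$, then $T\ge1>E/K$. Take $c_\epsilon=\min\{c_0/(2r),\,1/K\}$.
\end{proof}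

\begin{thebibliography}{9}

\bibitem{BBHT} Boyer, Brassard, H{\o}yer and Tapp, 1998.

\bibitem{GE} \emph{Graph Entropy and Quantum Sorting Problems},
\texttt{https://iiis.tsinghua.edu.cn/\allowbreak{}index.php?\allowbreak{}f=down\&v=d\&s=\allowbreak{}\%2BXw0W8lZ1AUgM08GSi47GX\allowbreak{}\%2B2pa2RJJef45SWvf\allowbreak{}LvzqZnMZByi3k4\allowbreak{}\%2BXw8KvDy9V4Kfx5Co\allowbreak{}IxfNpCZlXjGd4669\allowbreak{}Q82TS9akC\%2Be}.

\bibitem{Gr} Grover, 1996.

\bibitem{HLP} Hardy, Littlewood and P\'olya, \emph{Inequalities}.

\bibitem{KS} Kahn and Saks, \emph{Order} \textbf{1}, 1984.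

\bibitem{St} Stanley, 1986.

\end{thebibliography}
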